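\title{Recursive Syntax for Preservation Properties on Finite Structures}

\begin{abstract}
On finite structures the preservation theorems of \L{}o\'s--Tarski and of Lyndon fail: existential sentences do not capture preservation by extensions, and positive sentences do not capture monotonicity. One may ask whether some other recursive class of first-order formulas does. We show that no recursive, and no recursively enumerable, class captures preservation by extensions or monotonicity in a predicate of positive arity, whereas a recursive class captures preservation by direct products. The positive answer comes from computing the type of a product from the types of its factors. The negative answers come from attaching to each instance of Post's correspondence problem two classes of structures, each interpretable in finite words, that can be separated by a sentence with the property exactly when the instance is unsolvable.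
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

A preservation theorem matches a semantic property of first-order sentences with a syntactic shape. Over all structures, a sentence is preserved by extensions if and only if it is equivalent to an existential sentence (the \L{}o\'s--Tarski theorem), and it is monotone in a predicate $P$ if and only if it is equivalent to a sentence positive in $P$ (Lyndon's theorem). What such a theorem provides is a \emph{syntax}: a class of formulas that can be recognized mechanically, whose members all have the property, and which expresses everything that has the property. On finite structures both theorems are known to fail: some sentence preserved by extensions on finite structures is not equivalent there to any existential sentence, and some sentence monotone in $P$ on finite structures is not equivalent there to any sentence positive in $P$. This disqualifies two particular syntaxes and leaves the possibility that another one works.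

Fix a finite relational vocabulary $\sigma$ with at least one symbol of arity at least $2$. Formulas are first-order formulas over $\sigma$, and structures are finite $\sigma$-structures unless the contrary is said. Let $\mathcal P$ be one of the following properties of a sentence $\varphi$, each taken on finite structures only.
\begin{itemize}
\item[(a)] \emph{Preserved by extensions:} if $A\models\varphi$ and $A$ is an induced substructure of $B$, then $B\models\varphi$.
\item[(b)] \emph{Preserved by products:} if $A\models\varphi$ and $B\models\varphi$, then $A\times B\models\varphi$. The direct product $A\times B$ has the Cartesian product of the universes as its universe, and a relation holds of a tuple of pairs if and only if it holds of the first coordinates in $A$ and of the second coordinates in $B$.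
\item[(c)] \emph{Monotone in $P$}, for a fixed symbol $P\in\sigma$: if $A\models\varphi$ and $Q\supseteq P^A$ is a relation of the same arity on the universe of $A$, then the structure obtained from $A$ by reinterpreting $P$ as $Q$ satisfies $\varphi$.
\end{itemize}
We say that a class $F$ of formulas \emph{captures} $\mathcal P$ if
\begin{itemize}
\item[1.] every sentence in $F$ has $\mathcal P$, and
\item[2.] every sentence that has $\mathcal P$ is equivalent, on finite structures, to some sentence in $F$.
\end{itemize}
The following question is posed in \cite[Problem~3]{syntax}.

\medskip
\noindent\textbf{Problem.} \emph{For each of the three properties $\mathcal P$, is there a recursive class $F$ of formulas, that is, a class with decidable membership, that captures $\mathcal P$?} The class may depend on $\sigma$ and, in case (c), on $P$.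
\medskip

\begin{theorem}\label{thm:main}
Let $\sigma$ be a finite relational vocabulary with a symbol of arity at least $2$.
\begin{itemize}
\item[(a)] No recursive class, and no recursively enumerable class, captures preservation by extensions.
\item[(b)] Some recursive class captures preservation by products.
\item[(c)] If $P$ has arity at least $1$, then no recursive class, and no recursively enumerable class, captures monotonicity in $P$. If $0$-ary symbols are allowed and $P$ is $0$-ary, then some recursive class captures monotonicity in $P$.
\end{itemize}
\end{theorem}

Existential sentences form a recursive class satisfying condition~1 for (a), and sentences positive in $P$ form one for (c). So the theorem contains the failure of the theorems of \L{}o\'s--Tarski and Lyndon on finite structures, for every such $\sigma$ and every $P$ of positive arity.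

\subsection*{What is at stake}
The class of all sentences having $\mathcal P$ captures $\mathcal P$, so the question is only about effectiveness. Three observations locate the difficulty.

First, recursive and recursively enumerable (r.e.)\ classes are equally good. If $\psi_0,\psi_1,\dots$ is a computable enumeration of the sentences of a class capturing $\mathcal P$, then the conjunctions $\psi_n\wedge\dots\wedge\psi_n$ with $n+1$ conjuncts form a class that captures $\mathcal P$ and is recursive, since a string of length $\ell$ need only be compared with the conjunctions for $n\le\ell$.

Second, (a) and (c) are validity statements. A sentence $\varphi$ is monotone in $P$ if and only if $\varphi\wedge\forall\bar x\,(P\bar x\to P'\bar x)$ implies $\varphi[P'/P]$, where $P'$ is a new symbol; it is preserved by extensions if and only if its relativization to a new (nonempty) unary predicate $U$ implies $\varphi$. Over all structures validity is r.e.\ by the completeness theorem, so a recursive syntax exists for a soft reason. Over the empty or a purely monadic vocabulary, first-order logic on finite structures is decidable, so the class of all sentences with the property is itself recursive; this is why such vocabularies are excluded. In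 the remaining case the property is co-r.e.\ ($\Pi_1$): a failure is witnessed by a finite counterexample.

Third, undecidability of $\mathcal P$ does not by itself exclude a syntax. If a recursive $F$ captures $\mathcal P$, then $\varphi$ has $\mathcal P$ if and only if there is $\psi\in F$ that agrees with $\varphi$ on all finite structures. This description has the form ``there is $\psi$ such that for all $A$'', and it says nothing new about a set already described in the form ``for all $A,B$''. Since this counting of quantifiers is the same for the three properties, one might expect the same answer in the three cases. The answers differ for the following reason. For products, the truth of $\varphi$ in $A\times B$ is computed from finite data about $A$ and $B$, and closure under this computation is a finite test (Section~\ref{sec:products}). For extensions and monotonicity, we replace ``agrees with $\varphi$ on all finite structures'' by a \emph{decidable} test that is still strong enough to certify that an instance of Post's correspondence problem has no solution (Sections~\ref{sec:plan}--\ref{sec:sentence}). Section~\ref{sec:complements} treats $0$-ary $P$ and draws further consequences of the negative results.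

\subsection*{Conventions and tools}
The proofs work whether or not the empty structure is admitted and whether or not $0$-ary relation symbols are admitted; a $0$-ary symbol is true in $A\times B$ if and only if it is true in both factors. We write $\bot$ for $\exists x\,\neg\,x=x$ and $\top$ for $\neg\bot$; an empty disjunction is $\bot$ and an empty conjunction is $\top$. Two facts are used without proof.

\medskip
\noindent\textbf{(PCP)} An \emph{instance} of Post's correspondence problem is a list $I$ of pairs $(u_1,v_1),\dots,(u_k,v_k)$ of nonempty words over $\{0,1\}$. For a nonempty index sequence $\mathbf i=(i_1,\dots,i_m)$ put $u_{\mathbf i}=u_{i_1}\cdots u_{i_m}$ and $v_{\mathbf i}=v_{i_1}\cdots v_{i_m}$. The instance is \emph{solvable} if $u_{\mathbf i}=v_{\mathbf i}$ for some $\mathbf i$. Solvability is r.e.\ and undecidable (Post); in fact every r.e.\ set is many-one reducible to it, which is used only in Section~\ref{sec:complements}.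

\medskip
\noindent\textbf{(BET)} View a nonempty word over a finite alphabet $\Gamma$ as the structure whose elements are its positions, with the order $<$ and unary predicates $N_b$ ($b\in\Gamma$) for the positions carrying the letter $b$. It is decidable, uniformly in $\Gamma$, whether a first-order sentence over $(<,(N_b)_{b\in\Gamma})$ holds in all nonempty finite words over $\Gamma$ (B\"uchi, Elgot, Trakhtenbrot).

\section{Products}\label{sec:products}

Sentences of quantifier rank at most $q$ see only a finite invariant of a structure, its rank-$q$ type. We define types as formal, hereditarily finite objects, because we need an operation that is defined on all of them, whether or not they are realized by a finite structure. Nothing in this section uses the hypothesis on arities, and Lemmas~\ref{lem:types} and~\ref{lem:product} hold for infinite structures as well.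

Let $\mathrm{At}_n$ be the finite set of atomic formulas, equalities and $0$-ary atoms included, whose variables are among $x_1,\dots,x_n$. Define finite sets of \emph{formal types} by
\[
H_{0,n}=2^{\mathrm{At}_n},\qquad H_{q+1,n}=H_{0,n}\times 2^{H_{q,n+1}}.
\]
For a structure $A$ and $\bar a\in A^n$ define $\operatorname{tp}_q(A,\bar a)\in H_{q,n}$ by $\operatorname{tp}_0(A,\bar a)=\{\alpha\in\mathrm{At}_n: A\models\alpha(\bar a)\}$ and
\[
\operatorname{tp}_{q+1}(A,\bar a)=\bigl(\operatorname{tp}_0(A,\bar a),\ \{\operatorname{tp}_q(A,\bar aa):a\in A\}\bigr).
\]
For $n=0$ we write $\operatorname{tp}_q(A)$. To each formal type $s$ attach a formula $\chi_s(x_1,\dots,x_n)$: for $s\in H_{0,n}$ let $\chi_s=\bigwedge_{\alpha\in s}\alpha\wedge\bigwedge_{\alpha\in\mathrm{At}_n\setminus s}\neg\alpha$, and for $s=(s_0,S)\in H_{q+1,n}$ let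
\[
\chi_s=\chi_{s_0}\wedge\bigwedge_{t\in S}\exists x_{n+1}\,\chi_t\ \wedge\ \forall x_{n+1}\bigvee_{t\in S}\chi_t .
\]

\begin{lemma}\label{lem:types}
Let $s\in H_{q,n}$, $\bar a\in A^n$, $\bar b\in B^n$.
\begin{itemize}
\item[(i)] $A\models\chi_s(\bar a)$ if and only if $s=\operatorname{tp}_q(A,\bar a)$.
\item[(ii)] If $\operatorname{tp}_q(A,\bar a)=\operatorname{tp}_q(B,\bar b)$, then $\bar a$ in $A$ and $\bar b$ in $B$ satisfy the same formulas of quantifier rank at most $q$.
\end{itemize}
\end{lemma}

\begin{proof}
Both parts go by induction on $q$; part (ii) is the Ehrenfeucht--Fra\"{\i}ss\'e theorem. For $q=0$, (i) is the definition, and (ii) holds because quantifier-free formulas are Boolean combinations of atoms. For $s=(s_0,S)$ of rank $q+1$, the three parts of $\chi_s$ say, by induction, that $s_0=\operatorname{tp}_0(A,\bar a)$, that every $t\in S$ has the form $\operatorname{tp}_q(A,\bar aa)$, and that every $\operatorname{tp}_q(A,\bar aa)$ lies in $S$; this is (i). For (ii), a formula of rank at most $q+1$ with free variables among $x_1,\dots,x_n$ is, after renaming bound variables, a Boolean combination of atoms and of formulas $\exists x_{n+1}\theta$ with $\theta$ of rank at most $q$. Atoms are decided by the first component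 of the type. If $A\models\theta(\bar a,a)$, then equality of the second components gives $b\in B$ with $\operatorname{tp}_q(A,\bar aa)=\operatorname{tp}_q(B,\bar bb)$, so $B\models\theta(\bar b,b)$ by induction; the converse is the same argument with $A$ and $B$ exchanged.
\end{proof}

Define a total computable operation $\otimes$ on each $H_{q,n}$: $s\otimes s'=s\cap s'$ on $H_{0,n}$, and
\[
(s_0,S)\otimes(s_0',S')=\bigl(s_0\cap s_0',\ \{t\otimes t':t\in S,\ t'\in S'\}\bigr)\quad\text{on }H_{q+1,n}.
\]

\begin{lemma}\label{lem:product}
For all structures $A,B$, finite or infinite, and all $\bar a\in A^n$, $\bar b\in B^n$,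
\[
\operatorname{tp}_q\bigl(A\times B,(a_1,b_1)\dots(a_n,b_n)\bigr)=\operatorname{tp}_q(A,\bar a)\otimes\operatorname{tp}_q(B,\bar b).
\]
\end{lemma}

\begin{proof}
An atomic formula, an equality included, holds in $A\times B$ if and only if it holds in both coordinates. This gives the case $q=0$ and the first component in the case $q+1$. The second component is the set of rank-$q$ types of the tuples extended by an arbitrary pair $(a,b)$, which by induction is the set of all $\operatorname{tp}_q(A,\bar aa)\otimes\operatorname{tp}_q(B,\bar bb)$ with $a\in A$, $b\in B$.
\end{proof}

\begin{example}\label{ex:rankone}
Let $\sigma=\{E,U\}$ with $E$ binary and $U$ unary, and let $q=1$. An element $a$ has one of four rank-$0$ types, written $\emptyset,E,U,EU$ according to which of $E(a,a)$, $U(a)$ hold, and $\operatorname{tp}_1(A)$ amounts to the set $S$ of those that occur in $A$. The sentence $\forall x\,E(x,x)\vee\forall x\,\neg E(x,x)$ holds when $S\subseteq\{E,EU\}$ or $S\subseteq\{\emptyset,U\}$. This family is closed under $\otimes$: two sets of the first kind give a set of the first kind, and a factor of the second kind gives a set of the second kind. So the sentence is preserved by products. The sentence $\forall x\,E(x,x)\vee\forall x\,U(x)$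 is not, because $\{E\}\otimes\{U\}=\{\emptyset\}$. The formal types in $H_{0,1}$ that omit $x_1=x_1$ are never realized; the operation $\otimes$ is defined on them all the same.
\end{example}

The example suggests the syntax: a disjunction of formulas $\chi_s$ over a set of formal types closed under $\otimes$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
For $q\ge0$ and $\mathcal S\subseteq H_{q,0}$ let $\omega_{q,\mathcal S}=\bigvee_{s\in\mathcal S}\chi_s\vee\bot\vee\dots\vee\bot$, with $q+1$ copies of $\bot$ and everything written in a fixed canonical way. By Lemma~\ref{lem:types}(i), $A\models\omega_{q,\mathcal S}$ if and only if $\operatorname{tp}_q(A)\in\mathcal S$. Let $F$ be the set of all $\omega_{q,\mathcal S}$ such that $\mathcal S$ is closed under $\otimes$.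

The class $F$ is recursive. The copies of $\bot$ make $\omega_{q,\mathcal S}$ at least $q$ symbols long, so a string $\theta$ need only be compared with the finitely many $\omega_{q,\mathcal S}$ with $q\le|\theta|$, and closure of a finite set $\mathcal S$ under $\otimes$ is decidable.

Condition 1. If $A,B\models\omega_{q,\mathcal S}$ and $\mathcal S$ is closed, then $\operatorname{tp}_q(A\times B)=\operatorname{tp}_q(A)\otimes\operatorname{tp}_q(B)\in\mathcal S$.

Condition 2. Let $\varphi$ be preserved by products on finite structures, let $q$ be its quantifier rank, and let $\mathcal S=\{\operatorname{tp}_q(A):A\text{ finite},\ A\models\varphi\}$. If $A,B$ are finite models of $\varphi$, then so is $A\times B$, hence $\operatorname{tp}_q(A)\otimes\operatorname{tp}_q(B)=\operatorname{tp}_q(A\times B)\in\mathcal S$. Thus $\omega_{q,\mathcal S}\in F$. Every finite model of $\varphi$ satisfies $\omega_{q,\mathcal S}$. Conversely, if $A\models\omega_{q,\mathcal S}$, then $\operatorname{tp}_q(A)=\operatorname{tp}_q(A')$ for a finite model $A'$ of $\varphi$, and $A\models\varphi$ by Lemma~\ref{lem:types}(ii).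
\end{proof}

The set $\mathcal S$ in the last step need not be computable from $\varphi$; condition~2 asks only that it exist. The proof uses two features of the product: it preserves finiteness, and it is mirrored by a total computable operation on formal types. This gives a more general statement.

\begin{proposition}\label{prop:operations}
Let $f_1,\dots,f_l$ be operations on structures over a finite relational vocabulary, $f_j$ of finite arity $n_j$, that preserve finiteness. Suppose there are total maps $f_{j,q}\colon H_{q,0}^{\,n_j}\to H_{q,0}$, computable uniformly in $q$, with $\operatorname{tp}_q(f_j(A_1,\dots,A_{n_j}))=f_{j,q}(\operatorname{tp}_q(A_1),\dots,\operatorname{tp}_q(A_{n_j}))$ for all structures $A_i$. Then a recursive class captures preservation by $f_1,\dots,f_l$ on finite structures, and its sentences are preserved by $f_1,\dots,f_l$ on all structures. In particular, a sentence preserved by products on finite structures is equivalent, on finite structures, to a sentence preserved by products on all structures.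
\end{proposition}

\begin{proof}
Take the sentences $\omega_{q,\mathcal S}$ with $\mathcal S$ closed under $f_{1,q},\dots,f_{l,q}$ and repeat the proof above with $f_{j,q}$ in place of $\otimes$. The verification of condition~1 does not use finiteness; that of condition~2 uses that $f_j(A_1,\dots,A_{n_j})$ is finite.
\end{proof}

The last sentence of the proposition has no analog for extensions: a sentence preserved by extensions on all structures is equivalent to an existential one, and existential sentences do not capture (a).

\section{The negative cases: separating two decidable classes}\label{sec:plan}

From here to the end of Section~\ref{sec:sentence}, $\mathcal P$ is preservation by extensions or monotonicity in a symbol $P$ of arity at least $1$. In both cases $\mathcal P$ says that truth is inherited along a notion of \emph{growth}: adding elements, or adding tuples to $P$. If a structure in a class $\mathcal T$ grows into a structure in a class $\mathcal L$, no sentence with $\mathcal P$ is true on $\mathcal T$ and false on $\mathcal L$. We arrange that such growth occurs exactly when an instance of PCP is solvable, and that each class, on its own, has a decidable theory.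

\begin{proposition}\label{prop:separation}
To every instance $I$ of PCP one can assign two classes $\mathcal T(I)$, $\mathcal L(I)$ of finite $\sigma$-structures with the following properties. Say that a sentence \emph{separates} $I$ if it is true in all members of $\mathcal T(I)$ and false in all members of $\mathcal L(I)$.
\begin{itemize}
\item[(i)] Given $I$ and a sentence $\psi$, it is decidable whether $\psi$ separates $I$.
\item[(ii)] If $I$ is solvable, no sentence with $\mathcal P$ separates $I$.
\item[(iii)] From $I$ one can compute a sentence $D_I$ that separates $I$ and that has $\mathcal P$ if $I$ is unsolvable.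
\end{itemize}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a), and of (c) for $P$ of arity at least $1$]
Let $F$ capture $\mathcal P$. Then
\begin{equation}\label{eq:key}
I\text{ is unsolvable}\iff\text{some sentence in }F\text{ separates }I.
\end{equation}
If $\psi\in F$ separates $I$, then $\psi$ has $\mathcal P$ by condition~1, and $I$ is unsolvable by (ii). If $I$ is unsolvable, then $D_I$ has $\mathcal P$ by (iii), so by condition~2 it is equivalent on finite structures to some $\psi\in F$; the members of $\mathcal T(I)$ and $\mathcal L(I)$ are finite, so $\psi$ separates $I$. If $F$ were r.e., the right side of \eqref{eq:key} would be r.e.\ in $I$ by (i). Solvability is r.e.\ as well, so PCP would be decidable.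
\end{proof}

It remains to prove Proposition~\ref{prop:separation}. Section~\ref{sec:words} splits the solvability of $I$ into two conditions on one word, each witnessed by a binary relation. Section~\ref{sec:states} contains the main device, which lets growth overwrite the first witness by the second. Section~\ref{sec:codes} codes the result in $\sigma$-structures and proves (ii); Sections~\ref{sec:decide} and~\ref{sec:sentence} prove (i) and (iii).

\section{Two matchings on one word}\label{sec:words}

Fix an instance $I$ with pairs $(u_i,v_i)$, $1\le i\le k$. A solution is a pair of index sequences $\mathbf i,\mathbf j$ with $\mathbf i=\mathbf j$ and $u_{\mathbf i}=v_{\mathbf j}$. We write $u_{\mathbf i}$ and $v_{\mathbf j}$ one after the other, label each position by the block it belongs to, and witness each of the two equalities by a matching.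

Let $\Lambda$ be the set of \emph{labels} $(\mathsf u,i,p)$ with $1\le p\le|u_i|$ and $(\mathsf v,j,p)$ with $1\le p\le|v_j|$. The \emph{letter} of $(\mathsf u,i,p)$ is the $p$-th letter of $u_i$, and the letter of $(\mathsf v,j,p)$ is the $p$-th letter of $v_j$. The \emph{$\mathsf u$-block} of $i$ is the word $(\mathsf u,i,1)\cdots(\mathsf u,i,|u_i|)$, and the $\mathsf v$-block of $j$ is $(\mathsf v,j,1)\cdots(\mathsf v,j,|v_j|)$. For nonempty index sequences $\mathbf i,\mathbf j$, let $\mathfrak W_{\mathbf i,\mathbf j}$ be the word over $\Lambda$ consisting of the $\mathsf u$-blocks of $\mathbf i$ followed by the $\mathsf v$-blocks of $\mathbf j$, viewed as a structure $(V,<,(L_\alpha)_{\alpha\in\Lambda})$. These words are called \emph{valid}. Since the $u_i$ and $v_j$ are nonempty, every block is visible, so a valid word determines $\mathbf i$ and $\mathbf j$ and has length at least $2$.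

Validity is a first-order property of a word: the first label is some $(\mathsf u,i,1)$, the last is some $(\mathsf v,j,|v_j|)$, and any two consecutive labels have one of the forms
\begin{gather*}
(\mathsf u,i,p)(\mathsf u,i,p+1),\qquad(\mathsf u,i,|u_i|)(\mathsf u,i',1),\qquad(\mathsf u,i,|u_i|)(\mathsf v,j,1),\\
(\mathsf v,j,p)(\mathsf v,j,p+1),\qquad(\mathsf v,j,|v_j|)(\mathsf v,j',1).
\end{gather*}
Indeed, these rules force a block that has been started to run to its end, allow a new block only there, and never allow a $\mathsf u$-block after a $\mathsf v$-block.

\begin{definition}\label{def:matchings}
Let $\mathfrak W$ be a valid word with positions $V$.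
An \emph{index matching} of $\mathfrak W$ is a relation $\tau\subseteq V^2$ that is the graph of an order-preserving bijection from the positions with a label $(\mathsf u,i,1)$ onto the positions with a label $(\mathsf v,j,1)$, such that matched positions have $i=j$. A \emph{letter matching} of $\mathfrak W$ is a relation $\lambda\subseteq V^2$ that is the graph of an order-preserving bijection from all $\mathsf u$-positions onto all $\mathsf v$-positions, such that matched positions have the same letter.
\end{definition}

Both notions are first-order in $(\mathfrak W,\tau)$, respectively $(\mathfrak W,\lambda)$. For $\tau$ one says that $\tau(x,y)$ implies $\bigvee_i(L_{(\mathsf u,i,1)}(x)\wedge L_{(\mathsf v,i,1)}(y))$, that every first position of a block has a partner, and that $\tau(x,y)\wedge\tau(x',y')$ implies $x<x'\leftrightarrow y<y'$; the last condition, applied in both orders, gives $x=x'\leftrightarrow y=y'$. For $\lambda$ one replaces the first two conditions by their versions for letters and for all positions. Figure~\ref{fig:word} shows an example.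

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.9]
\node (a) at (1,0) {$(\mathsf u,1,1)$};
\node (b) at (2,0) {$(\mathsf u,1,2)$};
\node (c) at (3,0) {$(\mathsf u,2,1)$};
\node (d) at (4,0) {$(\mathsf v,1,1)$};
\node (e) at (5,0) {$(\mathsf v,2,1)$};
\node (f) at (6,0) {$(\mathsf v,2,2)$};
\draw[->] (a.north) to[bend left=35] (d.north);
\draw[->] (c.north) to[bend left=35] (e.north);
\draw[->,dashed] (a.south) to[bend right=35] (d.south);
\draw[->,dashed] (b.south) to[bend right=35] (e.south);
\draw[->,dashed] (c.south) to[bend right=35] (f.south);
\end{tikzpicture}
\caption{The valid word $\mathfrak W_{(1,2),(1,2)}$ for the instance $(u_1,v_1)=(01,0)$, $(u_2,v_2)=(1,11)$. Its letters are $011\,011$. Solid arrows form the index matching, which joins the first positions of corresponding blocks; dashed arrows form the letter matching, which joins corresponding letters.}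
\label{fig:word}
\end{figure}

\begin{lemma}\label{lem:both}
The instance $I$ is solvable if and only if some valid word has both an index matching and a letter matching.
\end{lemma}

\begin{proof}
Between two finite linear orders there is an order-preserving bijection exactly when they have the same size, and then it is unique. So $\mathfrak W_{\mathbf i,\mathbf j}$ has an index matching if and only if $\mathbf i$ and $\mathbf j$ have the same length and the same entries, and it has a letter matching if and only if $u_{\mathbf i}=v_{\mathbf j}$.
\end{proof}

A valid word with one matching is a word in disguise: fold it along the matching. In Figure~\ref{fig:word}, folding along the solid arrows gives the word $12$ over the indices, and folding along the dashed arrows gives a word of three pairs of labels. This will make each of $\mathcal T(I)$ and $\mathcal L(I)$ decidable. A valid word with both matchings cannot be treated this way, since by Lemma~\ref{lem:both} even the existence of such a word is undecidable.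

\section{Overwriting one relation by another}\label{sec:states}

We want the members of $\mathcal T(I)$ to encode pairs $(\mathfrak W,\tau)$ and the members of $\mathcal L(I)$ to encode pairs $(\mathfrak W,\lambda)$, and we want the code of $(\mathfrak W,\tau)$ to grow into the code of $(\mathfrak W,\lambda)$. The code of $(\mathfrak W,\lambda)$ must carry no trace of $\tau$, or decidability is lost. But growth deletes nothing. So $\tau$ has to be erased by \emph{adding} material, and the separating sentence must be able to give a verdict at every intermediate stage, which requires that one of $\tau,\lambda$ be fully legible at every stage.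

\subsection*{One bit over another}
Think of $\mathbb Z_4$ as the vertices of a square. A \emph{point} is a set $\{a\}$ and a \emph{line} is a set $\{a,a+1\}$, a side of the square; in both cases the \emph{parity} is $a\bmod 2$. Thus $\{0,1\},\{2,3\}$ are the even lines and $\{1,2\},\{3,0\}$ the odd lines. A subset of $\mathbb Z_4$ is \emph{small} if it contains no diagonal $\{a,a+2\}$. The small sets are $\emptyset$, the four points and the four lines, because the only other two-element sets are the diagonals and every three-element set contains one. A line $\{a,a+1\}$ has no small proper superset: adding $a+2$ or $a+3$ creates a diagonal.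

A point stores a bit $t$, its parity, and a line stores a bit $l$. Each point lies on one line of each parity, so a point can grow into a line storing either bit; each line contains one point of each parity, so the line does not reveal $t$. A small set above a point is that point or a line, so one of the two bits is always legible. What remains is to make the line depend on $l$ alone and not on the point it must cover. For this we use two cells, which the coding will not distinguish: the bit $t$ is stored as the two opposite vertices $\{t\},\{t+2\}$, the bit $l$ as the two opposite sides $\{l,l+1\},\{l+2,l+3\}$, and each of the two sides contains exactly one of the two vertices. (With a single cell storing $t$ as $\{t\}$, a set depending only on $l$ would have to contain $\{0,1\}$, and the intermediate value $\{0,1\}$ would show neither bit.)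

\subsection*{One relation over another}
Let $\mathfrak W$ be valid and $R=V^2$, so that $\tau,\lambda\subseteq R$ are families of bits indexed by $R$. Overwriting $\tau(r)$ by $\lambda(r)$ in place would leave stages at which both relations are only partly legible. We use a square array instead, storing $\tau(r)$ all along row $r$ and $\lambda(c)$ all along column $c$. As long as every row keeps a point, $\tau$ is legible; once some row consists of lines, every column has a line and $\lambda$ is legible.

\begin{definition}\label{def:state}
A \emph{cell} is a triple $z=(r,c,\varepsilon)\in R\times R\times\{0,1\}$; it lies in \emph{row} $r$ and \emph{column} $c$. A \emph{state} over $\mathfrak W$ is a map $X$ assigning to each cell $z$ a set $X_z\subseteq\mathbb Z_4$. We write $X\subseteq X'$ if $X_z\subseteq X'_z$ for all $z$. A state is \emph{small} if all its values are small, and \emph{big} otherwise. A row is \emph{full} if all its values are lines. Put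
\[
\tau_X=\{r:\text{row }r\text{ contains an odd point}\},\qquad\lambda_X=\{c:\text{column }c\text{ contains an odd line}\}.
\]
A small state $X$ is \emph{accepted} or \emph{rejected} by the following rules.
\begin{itemize}
\item[(A1)] If some $X_z$ is empty, $X$ is rejected.
\item[(A2)] If no $X_z$ is empty and no row is full, $X$ is accepted if and only if no row contains points of both parities and $\tau_X$ is an index matching of $\mathfrak W$.
\item[(A3)] If no $X_z$ is empty and some row is full, $X$ is \emph{rejected} if and only if no column contains lines of both parities and $\lambda_X$ is a letter matching of $\mathfrak W$.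
\end{itemize}
\end{definition}

The rules mention only what rows and columns contain, so the verdict does not change when the values of the two cells $(r,c,0)$, $(r,c,1)$ are exchanged, for any set of pairs $(r,c)$. The default is rejection in the early stage (A2) and acceptance in the late stage (A3), as it should be for a monotone verdict. An accepted state can grow into a rejected one only by passing from (A2) to (A3), and this exhibits both matchings.

\begin{lemma}\label{lem:monotone}
Let $I$ be unsolvable, $\mathfrak W$ valid, and $X\subseteq X'$ small states over $\mathfrak W$. If $X$ is accepted, so is $X'$.
\end{lemma}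

\begin{proof}
By (A1), $X$ has no empty value, hence neither has $X'$. Two facts are used: a cell whose value in $X$ is a line has the same value in $X'$, and a cell whose value in $X'$ is a point has the same value in $X$, that value being a nonempty subset. By the first fact a full row of $X$ is full in $X'$, so there are three cases.

\emph{$X'$ has no full row.} Then $X$ has none and is accepted by (A2). Every row $r$ of $X'$ contains a point, and its points are among the points of row $r$ in $X$, which all have the same parity. So no row of $X'$ contains points of both parities, $\tau_{X'}=\tau_X$, and $X'$ is accepted by (A2).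

\emph{$X$ has a full row.} Suppose $X'$ is rejected; this happens by (A3). Every column $c$ of $X$ contains a line, on the full row, and its lines are among the lines of column $c$ in $X'$, which all have the same parity. So no column of $X$ contains lines of both parities and $\lambda_X=\lambda_{X'}$ is a letter matching. Then $X$ is rejected by (A3), a contradiction.

\emph{$X$ has no full row and $X'$ has one.} Since $X$ is accepted, $\tau_X$ is an index matching of $\mathfrak W$. If $X'$ were rejected, $\lambda_{X'}$ would be a letter matching of $\mathfrak W$, and $I$ would be solvable by Lemma~\ref{lem:both}.
\end{proof}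

The last case is the only place in the paper where unsolvability of $I$ enters the proof that $D_I$ has $\mathcal P$.

Identify subsets of $R$ with their characteristic functions. For $\tau,\lambda\subseteq R$ define the \emph{point state} and the \emph{line state}
\[
X^\tau_{(r,c,\varepsilon)}=\{\tau(r)+2\varepsilon\},\qquad
Y^\lambda_{(r,c,\varepsilon)}=\{\lambda(c)+2\varepsilon,\ \lambda(c)+2\varepsilon+1\}.
\]
Both are small.

\begin{lemma}\label{lem:canonical}
Let $\mathfrak W$ be valid and $\tau,\lambda\subseteq R$.
\begin{itemize}
\item[(i)] If $\tau$ is an index matching, $X^\tau$ is accepted. If $\lambda$ is a letter matching, $Y^\lambda$ is rejected.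
\item[(ii)] There is a permutation $\pi$ of the cells, fixing or exchanging $(r,c,0)$ and $(r,c,1)$ for each $(r,c)$, such that $X^\tau_z\subseteq Y^\lambda_{\pi(z)}$ for all $z$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) In $X^\tau$ all values are points and those of row $r$ have parity $\tau(r)$; so (A2) applies and $\tau_{X^\tau}=\tau$. In $Y^\lambda$ all values are lines and those of column $c$ have parity $\lambda(c)$; so (A3) applies and $\lambda_{Y^\lambda}=\lambda$.

(ii) Let $t=\tau(r)$ and $l=\lambda(c)$. If $(t,l)$ is $(0,0)$, $(1,0)$ or $(1,1)$, then $t\in\{l,l+1\}$ and $t+2\in\{l+2,l+3\}$, and $\pi$ fixes both cells. If $(t,l)=(0,1)$, the points are $\{0\},\{2\}$ and the lines are $\{1,2\},\{3,0\}$ for $\varepsilon=0,1$, and $\pi$ exchanges the cells.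
\end{proof}

\begin{example}\label{ex:array}
The mechanism is visible on an index set $R=\{r_1,r_2\}$, forgetting the word. Let $\tau=\{r_1\}$, $\lambda=\{r_2\}$, and write the two values at $(r,c)$ as $X_{(r,c,0)}\,|\,X_{(r,c,1)}$ without braces. Here is a chain of growing small states that starts at $X^\tau$:
\[
\begin{pmatrix}1|3&1|3\\0|2&0|2\end{pmatrix}\subseteq
\begin{pmatrix}01|23&12|3\\01|2&30|12\end{pmatrix}\subseteq
\begin{pmatrix}01|23&12|30\\01|2&30|12\end{pmatrix}\subseteq
\begin{pmatrix}01|23&12|30\\01|23&30|12\end{pmatrix}.
\]
In the second state each row has one point left, odd in row $r_1$ and even in row $r_2$, so $\tau$ is still legible. In the third state row $r_1$ is full and its bit of $\tau$ is lost, but that row shows an even line in column $r_1$ and an odd line in column $r_2$, which is $\lambda$. The last state is $Y^\lambda$ with the two cells at $(r_2,r_2)$ exchanged.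
\end{example}

\section{Codes}\label{sec:codes}

We now represent a valid word with a state as a $\sigma$-structure, using a single binary relation, in such a way that enlarging the state corresponds to growth. This is where a symbol of arity at least $2$ is needed. There are three cases:
\begin{itemize}
\item[(a)] extensions; $E$ is any symbol of $\sigma$ of arity at least $2$;
\item[(c1)] $P$ is unary; $E$ is any symbol of arity at least $2$, so $E\ne P$;
\item[(c2)] $P$ has arity at least $2$; we take $E=P$, as there may be no other choice.
\end{itemize}
In all cases $x\to y$ abbreviates $E(x,y,\dots,y)$, and we speak of edges and loops.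

A code has several sorts of elements, and $\sigma$ may have no unary symbols to tell them apart. We simulate unary predicates by edges from special elements, the markers, which will be the only elements with loops. Pairs of positions get elements of their own, because rows and columns are indexed by pairs; the color of such an element records the label of a position and, for use in case (a), which positions are first, last, or adjacent.

For a word of length at least $2$, the \emph{shape} of $(x,y)\in V^2$ is $\mathsf{succ}$ if $y$ is the immediate successor of $x$; it is $\mathsf{other}$ if $x\ne y$ and $y$ is not the immediate successor of $x$; and it is $(\alpha,f)$ if $x=y$, where $\alpha$ is the label of $x$ and $f$ is $\min$, $\max$ or $\mathrm{mid}$ according as $x$ is first, last or neither. Let $\Theta=\{\mathsf{succ},\mathsf{other}\}\cup\Lambda\times\{\min,\mathrm{mid},\max\}$. The \emph{colors} are $\mathsf V$, the members of $\Theta$, $\mathsf Z$, and $\mathsf S_0,\dots,\mathsf S_3$. We number the colors $1,\dots,K$ and identify them with their numbers.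

\begin{definition}\label{def:code}
Let $\mathfrak W$ be a valid word and $X$ a state over it. The \emph{skeleton} has the following elements: \emph{markers} $m_1,\dots,m_K$; the positions $x\in V$, of color $\mathsf V$; a \emph{pair element} $r_{xy}$ for each $(x,y)\in V^2$, identified with $(x,y)\in R$, whose color is the shape of $(x,y)$; and the cells, of color $\mathsf Z$. Its edges are $m_i\to m_j$ for $i\le j$; $m_\gamma\to w$ for $w$ of color $\gamma$; $x\to x'$ for $x<x'$ in $V$; $x\to r_{xy}\to y$; and $r\to z\to c$ for $z=(r,c,\varepsilon)$. A \emph{satellite} is a further element $s_{z,a}$, for a cell $z$ and $a\in\mathbb Z_4$, of color $\mathsf S_a$, always with the edge $m_{\mathsf S_a}\to s_{z,a}$. The \emph{code} $\operatorname{Cod}(\mathfrak W,X)$ is the skeleton together with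
\begin{itemize}
\item[(a)] the satellites $s_{z,a}$ with $a\in X_z$, and the edges $s_{z,a}\to z$;
\item[(c1)] all satellites and all edges $s_{z,a}\to z$, with $P=\{s_{z,a}:a\in X_z\}$;
\item[(c2)] all satellites, and the edges $s_{z,a}\to z$ with $a\in X_z$.
\end{itemize}
There are no other edges, $E$ consists of the tuples $(x,y,\dots,y)$ with $x\to y$ an edge, and all other symbols are empty (false, if $0$-ary). Finally,
\begin{align*}
\mathcal T(I)&=\{\operatorname{Cod}(\mathfrak W,X^\tau):\mathfrak W\text{ valid},\ \tau\text{ an index matching of }\mathfrak W\},\\
\mathcal L(I)&=\{\operatorname{Cod}(\mathfrak W,Y^\lambda):\mathfrak W\text{ valid},\ \lambda\text{ a letter matching of }\mathfrak W\}.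
\end{align*}
\end{definition}

Thus $a\notin X_z$ is coded by a missing element, a missing tuple of the unary $P$, or a missing edge. The index $\varepsilon$ of a cell is not recorded; see Figure~\ref{fig:code}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node (x) at (0,1) {$x$};
\node (y) at (0,-1) {$y$};
\node (r) at (1.5,0) {$r_{xy}$};
\node (z0) at (4,0.6) {$z_0$};
\node (z1) at (4,-0.6) {$z_1$};
\node (c) at (6.5,0) {$r_{x'y'}$};
\node (xx) at (8,1) {$x'$};
\node (yy) at (8,-1) {$y'$};
\node (s0) at (4,1.7) {$s_{z_0,1}$};
\node (s1) at (4,-1.7) {$s_{z_1,3}$};
\draw[->] (x) -- (r); \draw[->] (r) -- (y);
\draw[->] (xx) -- (c); \draw[->] (c) -- (yy);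
\draw[->] (r) -- (z0); \draw[->] (z0) -- (c);
\draw[->] (r) -- (z1); \draw[->] (z1) -- (c);
\draw[->] (s0) -- (z0); \draw[->] (s1) -- (z1);
\end{tikzpicture}
\caption{Part of a code in the case of extensions: the two cells $z_0,z_1$ in row $(x,y)$ and column $(x',y')$, with values $\{1\}$ and $\{3\}$ recorded by satellites. The markers and the edges of the order on positions are not drawn. Only the satellites distinguish $z_0$ from $z_1$.}
\label{fig:code}
\end{figure}

\begin{lemma}\label{lem:markers}
In a code, the only tuple $(n_1,\dots,n_K)$ of distinct elements with $n_i\to n_j$ for all $i\le j$ is $(m_1,\dots,m_K)$.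
\end{lemma}

\begin{proof}
The $n_i$ have loops, and only markers do, so $n_i=m_{\rho(i)}$ for a permutation $\rho$. For $i\le j$ the edge $m_{\rho(i)}\to m_{\rho(j)}$ forces $\rho(i)\le\rho(j)$, so $\rho$ is the identity.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:separation}(ii)]
Let $I$ be solvable. By Lemma~\ref{lem:both} there is a valid $\mathfrak W$ with an index matching $\tau$ and a letter matching $\lambda$. Let $A=\operatorname{Cod}(\mathfrak W,X^\tau)\in\mathcal T(I)$, $B=\operatorname{Cod}(\mathfrak W,Y^\lambda)\in\mathcal L(I)$, and take $\pi$ from Lemma~\ref{lem:canonical}(ii). Define $h\colon A\to B$ as the identity on markers, positions and pair elements, and by $h(z)=\pi(z)$, $h(s_{z,a})=s_{\pi(z),a}$. Since $\pi$ keeps rows and columns, $h$ is an automorphism of the skeleton, and it preserves colors.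

In case (a), $h$ is defined on all satellites of $A$ because $a\in X^\tau_z$ implies $a\in Y^\lambda_{\pi(z)}$. The only edges at $s_{z,a}$ join it to $m_{\mathsf S_a}$ and to $z$, and the only edges at its image join it to $m_{\mathsf S_a}$ and to $\pi(z)$. So $h$ is an isomorphism onto an induced substructure of $B$. In cases (c1) and (c2), $h$ is a bijection; it maps $P^A$ into $P^B$, again because $X^\tau_z\subseteq Y^\lambda_{\pi(z)}$, and it maps the interpretation of every other symbol in $A$ onto that in $B$. In each case a sentence with $\mathcal P$ that is true in $A$ is true in $B$, and so does not separate $I$.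
\end{proof}

\section{Separation is decidable}\label{sec:decide}

We prove Proposition~\ref{prop:separation}(i) by defining the codes inside finite words and applying (BET). The tool is first-order interpretation with several kinds of elements.

\subsection*{Interpretations}
An \emph{interpretation} of a vocabulary $\rho'$ in a vocabulary $\rho$ consists of a finite set of \emph{kinds}; for each kind $\kappa$ a dimension $n_\kappa\ge0$ and a domain formula $\Delta_\kappa(\bar p)$ over $\rho$ with $|\bar p|=n_\kappa$; and, for each symbol $S\in\rho'$ of arity $n$ and all kinds $\kappa_1,\dots,\kappa_n$, a formula $S_{\kappa_1\dots\kappa_n}(\bar p_1,\dots,\bar p_n)$ over $\rho$. A $\rho$-structure $M$ determines the $\rho'$-structure $M^*$ whose elements are the pairs $(\kappa,\bar p)$ with $M\models\Delta_\kappa(\bar p)$, written $\kappa(\bar p)$, and in which $S$ holds of $\kappa_1(\bar p_1),\dots,\kappa_n(\bar p_n)$ if and only if $M\models S_{\kappa_1\dots\kappa_n}(\bar p_1,\dots,\bar p_n)$. Given a formula $\psi$ over $\rho'$ and a kind for each of its free variables, define $\psi^*$ over $\rho$ by recursion: an atom $S(\dots)$ becomes the corresponding $S_{\kappa_1\dots\kappa_n}$; an equality becomes $\bar p=\bar p\,'$ if the kinds agree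 and $\bot$ otherwise; connectives are kept; $\exists w\,\theta$ becomes $\bigvee_\kappa\exists\bar p\,(\Delta_\kappa(\bar p)\wedge\theta^*)$, where $\theta^*$ is formed with $w$ of kind $\kappa$; and $\forall$ is read as $\neg\exists\neg$. Induction on $\psi$ shows that $\psi$ holds of elements $\kappa_i(\bar p_i)$ in $M^*$ if and only if $\psi^*$ holds of the $\bar p_i$ in $M$. The map $\psi\mapsto\psi^*$ is computable, and it can be iterated. All structures $M$, $M^*$ below are nonempty.

\subsection*{Step 1: codes in $(\mathfrak W,\tau)$ and in $(\mathfrak W,\lambda)$}
For $\bar p=(p_1,p_2,p_3,p_4)$ let $\xi_{\varepsilon,a}(\bar p)$ express that $a$ belongs to the value of the cell $((p_1,p_2),(p_3,p_4),\varepsilon)$. By the definition of the point and line states, $\xi_{\varepsilon,a}$ is given by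
\[
\begin{array}{c|cccc}
a-2\varepsilon\bmod 4&0&1&2&3\\\hline
X^\tau&\neg\tau(p_1,p_2)&\tau(p_1,p_2)&\bot&\bot\\
Y^\lambda&\neg\lambda(p_3,p_4)&\top&\lambda(p_3,p_4)&\bot
\end{array}
\]
The kinds are $\mathbf M_\gamma$ for each color $\gamma$ (dimension $0$), $\mathbf V$ (dimension $1$), $\mathbf R$ (dimension $2$), and $\mathbf Z_\varepsilon$, $\mathbf S_{\varepsilon,a}$ (dimension $4$) for $\varepsilon\in\{0,1\}$, $a\in\mathbb Z_4$. All domain formulas are $\top$, except that in case (a) the domain of $\mathbf S_{\varepsilon,a}$ is $\xi_{\varepsilon,a}$. The edges are:
\begin{itemize}
\item $\mathbf M_i\to\mathbf M_j$ if and only if $i\le j$;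
\item $\mathbf M_{\mathsf V}\to\mathbf V(x)$, $\mathbf M_{\mathsf Z}\to\mathbf Z_\varepsilon(\bar p)$, $\mathbf M_{\mathsf S_a}\to\mathbf S_{\varepsilon,a}(\bar p)$ always, and, for $\theta\in\Theta$, $\mathbf M_\theta\to\mathbf R(x,y)$ if and only if $(x,y)$ has shape $\theta$, which is first-order in $\mathfrak W$;
\item $\mathbf V(x)\to\mathbf V(x')$ if and only if $x<x'$; $\mathbf V(x)\to\mathbf R(y,y')$ if and only if $x=y$; $\mathbf R(y,y')\to\mathbf V(x)$ if and only if $x=y'$;
\item $\mathbf R(x,y)\to\mathbf Z_\varepsilon(\bar p)$ if and only if $(x,y)=(p_1,p_2)$; $\mathbf Z_\varepsilon(\bar p)\to\mathbf R(x,y)$ if and only if $(x,y)=(p_3,p_4)$;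
\item $\mathbf S_{\varepsilon,a}(\bar p)\to\mathbf Z_\varepsilon(\bar q)$ if and only if $\bar p=\bar q$ and, in case (c2), $\xi_{\varepsilon,a}(\bar p)$;
\item none between other kinds.
\end{itemize}
The symbol $E$, of arity $d$, holds of $w_1,\dots,w_d$ if and only if $w_2=\dots=w_d$ and $w_1\to w_2$. In case (c1), $P$ holds of $\mathbf S_{\varepsilon,a}(\bar p)$ if and only if $\xi_{\varepsilon,a}(\bar p)$, and of no element of another kind. All other symbols are interpreted by $\bot$. Comparing with Definition~\ref{def:code}, $(\mathfrak W,\tau)^*\cong\operatorname{Cod}(\mathfrak W,X^\tau)$ and $(\mathfrak W,\lambda)^*\cong\operatorname{Cod}(\mathfrak W,Y^\lambda)$.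

\subsection*{Step 2: $(\mathfrak W,\tau)$ in words}
By the proof of Lemma~\ref{lem:both}, the valid words with an index matching are the $\mathfrak W_{\mathbf i,\mathbf i}$, with $\tau$ joining the first positions of the $x$-th $\mathsf u$-block and the $x$-th $\mathsf v$-block. We interpret this structure in $\mathbf i$, an arbitrary nonempty word over $\{1,\dots,k\}$. The kinds are $\mathbf u_p$ for $p\le\max_i|u_i|$ and $\mathbf v_p$ for $p\le\max_i|v_i|$, of dimension $1$; the element $\mathbf u_p(x)$ stands for the $p$-th position of the $x$-th $\mathsf u$-block. The domain of $\mathbf u_p$ is $\bigvee_{i:\,p\le|u_i|}N_i(x)$ and that of $\mathbf v_p$ is $\bigvee_{i:\,p\le|v_i|}N_i(x)$. The label $(\mathsf u,i,p)$ holds of $\mathbf u_p(x)$, and the label $(\mathsf v,i,p)$ of $\mathbf v_p(x)$, if and only if $N_i(x)$. Elements of $\mathbf u$-kinds precede elements of $\mathbf v$-kinds; $\mathbf u_p(x)$ precedes $\mathbf u_{p'}(x')$ if and only if $x<x'$, or $x=x'$ and $p<p'$, and the same rule orders the $\mathbf v$-kinds. The relation $\tau$ holds exactly of the pairs $\mathbf u_1(x),\mathbf v_1(x)$.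

\subsection*{Step 3: $(\mathfrak W,\lambda)$ in words}
Let $\Gamma$ be the set of pairs $(\alpha,\beta)$ of a $\mathsf u$-label and a $\mathsf v$-label with the same letter. Call a nonempty word over $\Gamma$ \emph{admissible} if its first components form a concatenation of $\mathsf u$-blocks and its second components a concatenation of $\mathsf v$-blocks. This is first-order: the first components start with some $(\mathsf u,i,1)$, end with some $(\mathsf u,i,|u_i|)$, and consecutive ones have the form $(\mathsf u,i,p)(\mathsf u,i,p+1)$ or $(\mathsf u,i,|u_i|)(\mathsf u,i',1)$; the condition on second components is the same with $\mathsf v$, $v$ in place of $\mathsf u$, $u$. If $\lambda$ is a letter matching of $\mathfrak W$, listing the $\mathsf u$-positions in order, each paired with its partner, gives an admissible word. Conversely, an admissible word yields a valid word with a letter matching through the interpretation with two kinds $\mathbf u,\mathbf v$ of dimension $1$ and domain $\top$: the label of $\mathbf u(x)$ is the first component and that of $\mathbf v(x)$ the second component of the letter at $x$; elements of kind $\mathbf u$ precede those of kind $\mathbf v$; within a kind the order is that of $x$; and $\lambda$ holds exactly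 of the pairs $\mathbf u(x),\mathbf v(x)$. Applied to the admissible word obtained from $(\mathfrak W,\lambda)$, this interpretation returns $(\mathfrak W,\lambda)$.

\begin{proof}[Proof of Proposition~\ref{prop:separation}(i)]
Translating $\psi$ through Steps 1 and 2 gives a sentence that holds in all nonempty words over $\{1,\dots,k\}$ if and only if $\psi$ is true on $\mathcal T(I)$. Translating $\neg\psi$ through Steps 1 and 3 gives a sentence $\theta$ such that $\psi$ is false on $\mathcal L(I)$ if and only if ``admissible implies $\theta$'' holds in all nonempty words over $\Gamma$. (If $\Gamma=\emptyset$, then $\mathcal L(I)=\emptyset$ and there is nothing to test.) Both sentences are computable from $I$ and $\psi$, and (BET) decides them.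
\end{proof}

\section{The separating sentence}\label{sec:sentence}

The sentence $D_I$ should say ``the structure codes a valid word with an accepted state''. By Lemma~\ref{lem:monotone} this survives growth that only enlarges the state. But $D_I$ must have $\mathcal P$ on all finite structures, and growth may also damage the coding. The remedy is a second disjunct, which itself has $\mathcal P$, is false in codes of small states, and becomes true whenever the coding is damaged. We first describe how a word and a state are read from an arbitrary structure.

\subsection*{Reading a word and a state}
Let $\mu(\bar m)$ say that $m_1,\dots,m_K$ are distinct and that $m_i\to m_j$ holds if and only if $i\le j$. The following notions are relative to a tuple $\bar m$. An element $w\notin\bar m$ \emph{has color} $\gamma$ if $m_\gamma\to w$ and $m_{\gamma'}\not\to w$ for all $\gamma'\ne\gamma$. Let $V$ be the set of elements of color $\mathsf V$. An element $r$ is \emph{attached to} $(x,y)\in V^2$ if it has a color in $\Theta$ and $x\to r\to y$. An element $z$ is \emph{attached to} $(r,c)$, where $r,c$ have colors in $\Theta$, if it has color $\mathsf Z$ and $r\to z\to c$. All these notions are quantifier-free in $\bar m$. Let $\mathrm{in}_a(z)$ say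 that some $s$ of color $\mathsf S_a$ satisfies $s\to z$ and, in case (c1), $P(s)$; put $X_z=\{a:\mathrm{in}_a(z)\}$. The formula $\mathrm{FULL}(\bar m)$ is the conjunction of:
\begin{itemize}
\item[(F1)] $\to$ is a strict linear order on $V$, and $|V|\ge2$.
\item[(F2)] For all $x,y\in V$ exactly one element $r_{xy}$ is attached to $(x,y)$. Its color is $\mathsf{succ}$ if $y$ is the immediate successor of $x$ in this order, $\mathsf{other}$ if $x\neq y$ otherwise, and for $x=y$ it is $(\alpha,f)$ for some $\alpha\in\Lambda$, where $f$ is $\min$, $\max$ or $\mathrm{mid}$ according as $x$ is first, last or neither. We call $\alpha$ the label of $x$.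
\item[(F3)] For all $x,y,x',y'\in V$ exactly two elements are attached to $(r_{xy},r_{x'y'})$.
\item[(F4)] The word $\mathfrak W$ on $V$ given by the order and the labels is valid.
\end{itemize}
Suppose $\mathrm{FULL}(\bar m)$ holds. For $r=(x,y)$ and $c=(x',y')$ list the two elements attached to $(r_{xy},r_{x'y'})$ in either order as $z_0,z_1$, and let $X_{z_\varepsilon}$ be the value at $(r,c,\varepsilon)$. This is a state over $\mathfrak W$, the state \emph{read from} $\bar m$. It depends on the listing only up to exchanging the two cells at some $(r,c)$, which affects neither smallness nor acceptance. A state is just a function on $R\times R\times\{0,1\}$, so it does not matter if one element of the structure serves several index tuples; elements that serve none are ignored.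

\begin{lemma}\label{lem:acc}
From $I$ one can compute formulas $\mathrm{BIG}(\bar m)$ and $\mathrm{ACC}(\bar m)$ such that, whenever $\mathrm{FULL}(\bar m)$ holds, $\mathrm{BIG}(\bar m)$ holds if and only if the state read from $\bar m$ is big, and, if that state is small, $\mathrm{ACC}(\bar m)$ holds if and only if it is accepted.
\end{lemma}

\begin{proof}
Let $\mathrm{at}(z;x,y,x',y')$ say that there are $r$ attached to $(x,y)$ and $c$ attached to $(x',y')$ such that $z$ is attached to $(r,c)$. The statements $\mathrm{emp}(z)$, $\mathrm{pt}_e(z)$, $\mathrm{ln}_e(z)$ that $X_z$ is empty, a point of parity $e$, a line of parity $e$ are Boolean combinations of the $\mathrm{in}_a(z)$. With $x,y,x',y'$ ranging over $V$ and $\mathrm{at}$ standing for $\mathrm{at}(z;x,y,x',y')$, we have the following translations.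
\[
\begin{array}{ll}
\text{the state is big:}&\exists x,y,x',y',z\,\bigl(\mathrm{at}\wedge\bigvee_a(\mathrm{in}_a(z)\wedge\mathrm{in}_{a+2}(z))\bigr)\\[2pt]
\text{some value is empty:}&\exists x,y,x',y',z\,(\mathrm{at}\wedge\mathrm{emp}(z))\\[2pt]
\text{row }(x,y)\text{ is full:}&\forall x',y',z\,(\mathrm{at}\to\mathrm{ln}_0(z)\vee\mathrm{ln}_1(z))\\[2pt]
\text{row }(x,y)\text{ has a point of parity }e:&\exists x',y',z\,(\mathrm{at}\wedge\mathrm{pt}_e(z))\\[2pt]
\text{column }(x',y')\text{ has a line of parity }e:&\exists x,y,z\,(\mathrm{at}\wedge\mathrm{ln}_e(z))
\end{array}
\]
For $e=1$ the last two lines define $\tau_X(x,y)$ and $\lambda_X(x',y')$. A first-order condition on $(\mathfrak W,\tau_X)$ or $(\mathfrak W,\lambda_X)$ is expressed by relativizing quantifiers to $V$ and replacing $<$ by $\to$, $L_\alpha(x)$ by ``an element of color $(\alpha,f)$, for some $f$, is attached to $(x,x)$'', and $\tau,\lambda$ by these formulas; (F4) is written in the same way. Rules (A1)--(A3) combine these conditions into $\mathrm{ACC}$.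
\end{proof}

\begin{lemma}\label{lem:readcode}
In $\operatorname{Cod}(\mathfrak W,X)$, relative to the marker tuple $\bar m$: $\mu(\bar m)$ holds; every non-marker receives an edge from exactly one marker and has the color given to it in Definition~\ref{def:code}; $r$ is attached to $(x,y)$ if and only if $r=r_{xy}$; $z$ is attached to $(r,c)$ if and only if $z=(r,c,\varepsilon)$ for some $\varepsilon$; $\mathrm{FULL}(\bar m)$ holds; and the word and state read from $\bar m$ are $\mathfrak W$ and $X$.
\end{lemma}

\begin{proof}
The statements on $\mu$ and colors repeat the list of edges leaving markers. The only position with an edge to $r_{xy}$ is $x$ and the only position with an edge from it is $y$; the only pair element with an edge to $(r,c,\varepsilon)$ is $r$ and the only one with an edge from it is $c$. This gives the attachments, hence (F1)--(F4) and the word. The only element of color $\mathsf S_a$ that can have an edge to $z$ is $s_{z,a}$, and in each of the three cases it exists, has this edge and, in case (c1), lies in $P$ exactly when $a\in X_z$.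
\end{proof}

In each case below we show that $D_I$ has $\mathcal P$ if $I$ is unsolvable, and that
\begin{equation}\label{eq:value}
\text{for small }X,\quad\operatorname{Cod}(\mathfrak W,X)\models D_I\iff X\text{ is accepted}.
\end{equation}
By Lemma~\ref{lem:canonical}(i), \eqref{eq:value} implies that $D_I$ separates $I$, and Proposition~\ref{prop:separation}(iii) follows.

\subsection*{Case (c1): only the state can change}
Here $\mu$ and $\mathrm{FULL}$ do not mention $P$, so the only possible damage is that the state becomes big. Let
\[
D_I=\exists\bar m\,\bigl(\mu(\bar m)\wedge\mathrm{FULL}(\bar m)\wedge(\mathrm{BIG}(\bar m)\vee\mathrm{ACC}(\bar m))\bigr).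
\]
Let $I$ be unsolvable and let $\bar m$ witness $D_I$ in $A$. Enlarging $P$ leaves $\mu$, $\mathrm{FULL}$, the word and the attached elements unchanged and replaces the state $X$ by a state $X'\supseteq X$. If $X'$ is big, $D_I$ holds. If $X'$ is small, then $X$ is small, hence accepted, and $X'$ is accepted by Lemma~\ref{lem:monotone}. So $D_I$ is monotone in $P$. In a code the only tuple satisfying $\mu$ is the marker tuple (Lemma~\ref{lem:markers}), and \eqref{eq:value} follows from Lemmas~\ref{lem:acc} and~\ref{lem:readcode}.

\subsection*{Case (a): new elements}
An extension keeps all edges and colors of old elements, but it may insert new positions, new pair elements, new cells or too many satellites. Each of these leaves a local trace. Let $\mathrm{BAD}$ say that there is $\bar m$ with $\mu(\bar m)$ and one of the following.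
\begin{itemize}
\item[(B1)] There are distinct $v,v'\in V$ such that both or neither of $v\to v'$, $v'\to v$ hold.
\item[(B2)] Two distinct elements are attached to the same $(x,y)\in V^2$.
\item[(B3)] An element of color $\mathsf{succ}$ is attached to some $(x,y)\in V^2$, and $x\to v\to y$ for some $v\in V\setminus\{x,y\}$.
\item[(B4)] An element $r$ is attached to some $(x,x)\in V^2$, and for some $v\in V\setminus\{x\}$ either $v\to x$ and $r$ has a color $(\alpha,\min)$, or $x\to v$ and $r$ has a color $(\alpha,\max)$.
\item[(B5)] Three distinct elements are attached to the same $(r,c)$.
\item[(B6)] Some $z$ of color $\mathsf Z$ satisfies $\mathrm{in}_a(z)\wedge\mathrm{in}_{a+2}(z)$ for some $a$.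
\end{itemize}
Colors and attachment are quantifier-free in $\bar m$, so $\mathrm{BAD}$ is an existential sentence and is preserved by extensions. Let
\[
D_I=\mathrm{BAD}\vee\exists\bar m\,\bigl(\mu(\bar m)\wedge\mathrm{FULL}(\bar m)\wedge\mathrm{ACC}(\bar m)\bigr).
\]

Let $I$ be unsolvable, $A\models D_I$, and let $A$ be an induced substructure of $B$. If $B\models\mathrm{BAD}$ we are done. Otherwise $A\not\models\mathrm{BAD}$, so some $\bar m$ satisfies $\mu\wedge\mathrm{FULL}\wedge\mathrm{ACC}$ in $A$. Being quantifier-free, $\mu(\bar m)$, colors and attachment mean the same in $A$ and in $B$ for elements of $A$. In particular $\mu(\bar m)$ holds in $B$, so (B1)--(B6) fail for $\bar m$ in $B$.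

\emph{No new position.} Let $x_1\to\dots\to x_n$ be the order on $V^A$, with $n\ge2$, and suppose $v\in V^B$ is not in $A$. The element $r_{x_1x_1}$ has a color $(\alpha,\min)$, so $v\not\to x_1$ by the failure of (B4), and $x_1\to v$ by the failure of (B1). The element $r_{x_nx_n}$ has a color $(\alpha',\max)$, so $x_n\not\to v$. Let $i$ be largest with $x_i\to v$. Then $i<n$ and $x_{i+1}\not\to v$, so $v\to x_{i+1}$ by the failure of (B1). Since $r_{x_ix_{i+1}}$ has color $\mathsf{succ}$, (B3) holds, a contradiction. Hence $V^B=V^A$, with the same order. (Without the colors $\mathsf{succ}$, $\min$, $\max$, an inserted position would leave no existential trace.)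

\emph{The rest.} By the failure of (B2), $r_{xy}$ remains the only element attached to $(x,y)$; by the failure of (B5), no third element is attached to $(r_{xy},r_{x'y'})$. So $\mathrm{FULL}(\bar m)$ holds in $B$ with the same word and the same attached elements. The formulas $\mathrm{in}_a$ are existential, so the states read in $A$ and $B$, with the same listing, satisfy $X\subseteq X'$. By the failure of (B6), $X'$ is small, hence so is $X$. Now $X$ is accepted, $X'$ is accepted by Lemma~\ref{lem:monotone}, and $B\models D_I$.

For \eqref{eq:value}, let $X$ be small. In $\operatorname{Cod}(\mathfrak W,X)$ only the marker tuple satisfies $\mu$. By Lemma~\ref{lem:readcode}, (B1) fails since $\to$ orders $V$ linearly; (B2) and (B5) fail by the description of attachment; (B3) and (B4) fail since the color of $r_{xy}$ is the shape of $(x,y)$; and (B6) fails since the elements of color $\mathsf Z$ are the cells and $X$ is small. So $D_I$ holds if and only if $\mathrm{ACC}(\bar m)$ does.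

\subsection*{Case (c2): new edges}
Now the universe is fixed, but $\to$ itself grows, and colors, whose definition contains negated edges, may change. The sentence $\mathrm{BAD}$ must be positive in $P$, so we use the positive halves of the earlier notions. Let $\mu^+(\bar m)$ say that $m_1,\dots,m_K$ are distinct and $m_i\to m_j$ for $i\le j$. Say that $w$ is \emph{marked} $\gamma$ if $w\notin\bar m$ and $m_\gamma\to w$, and marked $\Theta$ if it is marked $\theta$ for some $\theta\in\Theta$. Let $\mathrm{BAD}^+$ say that there is $\bar m$ with $\mu^+(\bar m)$ and one of the following.
\begin{itemize}
\item[(C1)] $m_j\to m_i$ for some $i<j$.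
\item[(C2)] Some element is marked $\gamma$ and marked $\gamma'$ with $\gamma\ne\gamma'$.
\item[(C3)] $x\to x'\to x$ for some $x,x'$ marked $\mathsf V$, not necessarily distinct.
\item[(C4)] $x\to r\to y$ and $x\to r'\to y$ for some $x,y$ marked $\mathsf V$ and distinct $r,r'$ marked $\Theta$.
\item[(C5)] $r\to z\to c$ for some $r,c$ marked $\Theta$ and three distinct elements $z$ marked $\mathsf Z$.
\item[(C6)] $s\to z$ and $s'\to z$ for some $z,s,s'$ marked $\mathsf Z,\mathsf S_a,\mathsf S_{a+2}$, for some $a$.
\end{itemize}
This sentence is built from atoms $P(\dots)$ and inequalities by $\wedge$, $\vee$, $\exists$, so it is monotone in $P$. One more precaution is needed: an element with no edge from any marker could acquire the color $\mathsf V$ without leaving a trace. Let $\mathrm{COL}(\bar m)$ say that every element outside $\bar m$ has a color, and let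
\[
D_I=\mathrm{BAD}^+\vee\exists\bar m\,\bigl(\mu(\bar m)\wedge\mathrm{COL}(\bar m)\wedge\mathrm{FULL}(\bar m)\wedge\mathrm{ACC}(\bar m)\bigr).
\]

Let $I$ be unsolvable, $A\models D_I$, and let $A'$ arise from $A$ by enlarging $P$; every edge of $A$ is an edge of $A'$. If $A'\models\mathrm{BAD}^+$ we are done. Otherwise $A\not\models\mathrm{BAD}^+$, so some $\bar m$ satisfies $\mu\wedge\mathrm{COL}\wedge\mathrm{FULL}\wedge\mathrm{ACC}$ in $A$. Then $\mu^+(\bar m)$ holds in $A'$, so (C1)--(C6) fail for $\bar m$ in $A'$. We verify the second disjunct in $A'$.
\begin{itemize}
\item By the failure of (C1), $\mu(\bar m)$ holds in $A'$.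
\item An element $w\notin\bar m$ has a color $\gamma$ in $A$, so it is marked $\gamma$ in $A'$, and by the failure of (C2) it has color $\gamma$ in $A'$. Thus colors are unchanged, $\mathrm{COL}(\bar m)$ holds, and ``marked $\gamma$'' means ``of color $\gamma$'' in $A'$.
\item Suppose $x\to x'$ is an edge of $A'$ but not of $A$, with $x,x'\in V$. If $x=x'$, (C3) holds. If $x\ne x'$, then $x'\to x$ in $A$ by (F1), and (C3) holds again. So the order on $V$ is unchanged.
\item The element $r_{xy}$ stays attached to $(x,y)$, and it is the only one by the failure of (C4). The two elements attached to $(r_{xy},r_{x'y'})$ stay attached, and there is no third by the failure of (C5). So $\mathrm{FULL}(\bar m)$ holds in $A'$ with the same word and the same attached elements.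
\item Since colors are unchanged and edges persist, the states satisfy $X\subseteq X'$. By the failure of (C6), $X'$ is small, hence so is $X$. Now $X$ is accepted, and $X'$ is accepted by Lemma~\ref{lem:monotone}.
\end{itemize}
Thus $A'\models D_I$. New edges of any other sort, and tuples of $P$ not of the form $(x,y,\dots,y)$, are not seen by the second disjunct.

For \eqref{eq:value}, let $X$ be small. By Lemma~\ref{lem:markers} only the marker tuple satisfies $\mu^+$ in the code. Clause (C1) fails by the definition of the code. By Lemma~\ref{lem:readcode}, (C2) fails, $\mathrm{COL}(\bar m)$ holds and marks coincide with colors; then (C3) fails since $\to$ is a strict order on $V$, (C4) and (C5) fail by the description of attachment, and (C6) fails since $X$ is small. So $D_I$ holds if and only if $\mathrm{ACC}(\bar m)$ does.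

This completes the proof of Proposition~\ref{prop:separation}.

\section{The $0$-ary case and further consequences}\label{sec:complements}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c) for $0$-ary $P$]
Let $F$ be the recursive class of formulas $\psi_0\vee(P\wedge\psi_1)$ with $\psi_0,\psi_1$ not containing $P$. They are monotone in $P$, since $P$ occurs positively. Let $\varphi$ be monotone in $P$, and put $\varphi_0=\varphi[\bot/P]$, $\varphi_1=\varphi[\top/P]$. Monotonicity says that $\varphi_0$ implies $\varphi_1$ on finite structures. Where $P$ is false, both $\varphi$ and $\varphi_0\vee(P\wedge\varphi_1)$ reduce to $\varphi_0$; where $P$ is true, they reduce to $\varphi_1$ and $\varphi_0\vee\varphi_1$, which agree.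
\end{proof}

With $P$ $0$-ary there is a single bit that can grow, so no array of cells can be stored in it; the negative result needs arity at least $1$.

\begin{corollary}\label{cor:sub}
No r.e.\ class captures preservation by induced substructures on finite structures.
\end{corollary}

\begin{proof}
A sentence is preserved by induced substructures if and only if its negation is preserved by extensions, so negating the members of such a class would contradict Theorem~\ref{thm:main}(a).
\end{proof}

In the last two statements $\mathcal P$ is again preservation by extensions or monotonicity in $P$ of arity at least $1$. Let $W_0,W_1,\dots$ be the standard enumeration of the r.e.\ sets and $\emptyset'=\{n:n\in W_n\}$ the halting problem. By (PCP) there is a computable $g$ such that $n\in\emptyset'$ if and only if the instance $g(n)$ is solvable.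

\begin{proposition}\label{prop:degree}
Every class $F$ that captures $\mathcal P$ computes $\emptyset'$. This is optimal: the class of all sentences having $\mathcal P$ captures $\mathcal P$ and has Turing degree exactly $\mathbf 0'$.
\end{proposition}

\begin{proof}
By \eqref{eq:key} and Proposition~\ref{prop:separation}(i), unsolvability is r.e.\ relative to $F$. Solvability is r.e., so it is decidable relative to $F$, and so is $\emptyset'$, through $g$. The class of all sentences having $\mathcal P$ is co-r.e., hence computable from $\emptyset'$, and it computes $\emptyset'$ by the first part.
\end{proof}

\begin{proposition}\label{prop:effective}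
There is a computable function which, from an index of any r.e.\ set $F$ of sentences all having $\mathcal P$, produces a sentence having $\mathcal P$ that is not equivalent on finite structures to any member of $F$.
\end{proposition}

\begin{proof}
Let $N_F$ be the set of instances separated by some member of $F$. By Proposition~\ref{prop:separation}(i) it is r.e., uniformly in the index of $F$, and by (ii) it consists of unsolvable instances. We compute an unsolvable instance outside $N_F$; this is the standard argument that the complement of a many-one complete r.e.\ set is productive. From the index of $F$ compute $n$ with $W_n=g^{-1}(N_F)$, and let $I=g(n)$. If $n\in W_n$, then $I\in N_F$, so $I$ is unsolvable, and also $n\in\emptyset'$, so $I$ is solvable. Hence $n\notin W_n$, which means that $I\notin N_F$ and that $I$ is unsolvable. By (iii), $D_I$ has $\mathcal P$ and separates $I$. A member of $F$ equivalent to $D_I$ on finite structures would separate $I$ and put $I$ into $N_F$.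
\end{proof}

\begin{thebibliography}{1}
\bibitem{syntax}
\emph{Syntax vs.\ Semantics on Finite Structures},
\texttt{https://www.microsoft.com/en-us/research/wp-content/uploads/2017/01/124.pdf}
\end{thebibliography}
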